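# Bounded windows in several dimensions: an undecidable game

## 1. Two units carried back and forth

Consider a graph with three states $p,p',q$, in which one player, $P_1$, chooses every move. Each edge carries a pair of weights $(w_r,w_a)$:

$$p\xrightarrow{(+1,-1)}p',\qquad p'\xrightarrow{(+1,-1)}q,\qquad q\xrightarrow{(-1,+1)}q,\qquad q\xrightarrow{(0,0)}p .$$

The path is infinite and starts in $p$. At every position of the path, and in each of the two coordinates separately, we open a *window*: we add up the weights from that position on and wait until the sum is $\ge 0$. At that moment the window closes. $P_1$ wants all windows to close, and within a common number of steps.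

Suppose he takes the loop at $q$ exactly twice in each round. Then the weights are periodic with period $5$:

$$w_r:\ +1,+1,-1,-1,0,\ \dots\qquad w_a:\ -1,-1,+1,+1,0,\ \dots$$

Any five consecutive weights sum to $0$ in both coordinates, so every window closes within $5$ steps. Five is needed: the $r$-window opened at the first loop of a round has partial sums $-1,-2,-2,-1,0$.

If he loops only once per round, the $a$-weights are $-1,-1,+1,0$ repeated. The window opened in $p$ has partial sums $-1,-2,-1,-1,-2,-3,-2,-2,\dots$ and never closes, and the same is true of the window opened at the beginning of any later round. If he loops three times per round, the $r$-window opened at the first loop of any round sees $-1,-1,-1,0,+1,+1$ repeated. Its sums are $-1,-2,-3,-3,-2,-1$, then all of these lowered by $1$, and so on, so it never closes.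

Now bring in an opponent $P_2$. Delete $p'$, give $p$ to $P_2$, and let the edges be

$$p\xrightarrow{(+1,-1)}p,\qquad p\xrightarrow{(0,0)}q,\qquad q\xrightarrow{(-1,+1)}q,\qquad q\xrightarrow{(0,0)}p ,$$

with $q$ still owned by $P_1$. Let $P_2$ loop $i$ times in round $i$. If $P_1$ answers with $i$ loops, every window closes: the $a$-windows by the end of the round, the $r$-windows during the next round, which brings $i+1$ units. But the $a$-window opened at the start of round $i$ is not closed within $i$ steps, and this holds however $P_1$ plays, as long as round $i$ is reached. So no bound $L$ works, not even after a finite prefix is discarded. If instead $P_1$ stays in $q$ forever, the $r$-weights are $-1$ forever. $P_1$ loses if he must keep the windows *bounded*.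

Both games were settled by inspection. Can this be done by a program, for every finite game and any number of coordinates, when the bound on the window length is not given in advance?

## 2. Window objectives and the decision problem

**Games.** A game is a finite directed graph with state set $S=S_1\uplus S_2$ and edge set $E$, in which every state has a successor, together with a weight function $w:E\to\mathbb Z^k$ (weights in binary) and an initial state $s_{\rm init}$. Player $P_i$ chooses the successor in $S_i$. A *play* is an infinite path $\pi=s_0s_1s_2\dots$. A *strategy* of a player maps each history (finite path) ending in one of his states to a successor of that state; arbitrary memory is allowed. A player *wins* an objective (a set of plays) from $s$ for himself if he has a strategy such that all consistent plays from $s$ lie in it.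

Write $\pi(j,\infty)=s_js_{j+1}\dots$ and, for $i<j$,
$$\mathrm{TP}_t(\pi(i,j))=\sum_{m=i}^{j-1}w_t(s_m,s_{m+1}),\qquad \mathrm{TP}_t(\pi(j,j))=0 .$$

**Window objectives.** Let $L\ge1$ and let $t\in\{1,\dots,k\}$ be a dimension.

- $GW_t(L)$: there is $l\in\{1,\dots,L\}$ with $\mathrm{TP}_t(\pi(0,l))\ge0$. (The window opened at the start closes within $L$ steps.)
- $DFW_t(L)$, direct fixed window: $\pi(j,\infty)\in GW_t(L)$ for all $j\ge0$.
- $FW_t(L)$, fixed window: $\pi(i,\infty)\in DFW_t(L)$ for some $i\ge0$.
- $DBW_t=\bigcup_L DFW_t(L)$ and $BW_t=\bigcup_L FW_t(L)$, direct bounded and bounded window.

In $k$ dimensions we take conjunctions: $DFW(L)=\bigcap_tDFW_t(L)$, $FW(L)=\bigcap_tFW_t(L)$ and $BW=\bigcap_tBW_t$.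

The first play of Section 1 (two loops per round) is in $DFW(5)$ and not in $FW(4)$. A play with weights $-1,0,0,0,\dots$ in one dimension is in $FW(1)$ but in no $DFW(L)$: its first window never closes, and $BW$ forgives this because it may discard a prefix.

Three facts will be used silently. $DFW(L)$ is closed under taking suffixes and grows with $L$. Because there are finitely many dimensions, $\pi\in FW(L)$ iff $\pi(i,\infty)\in DFW(L)$ for a single $i$. For the same reason $BW=\bigcup_LFW(L)$.

**The bounded window problem.** Given $k$, a $k$-dimensional game and $s_{\rm init}$: does $P_1$ win $BW$ from $s_{\rm init}$?

The problem comes from *Games with Window Quantitative Objectives*. The context recorded there is that the window problems are solvable in one dimension, and that in several dimensions the fixed window problems, where $L$ is part of the input, are decidable. The answer to the question above is negative.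

**Theorem 1.** There is a computable map $M\mapsto G_M$ from a class of two-counter machines with undecidable halting problem to $3$-dimensional games with weights in $\{-1,0,1\}$, such that:

- if $M$ halts, then for some $L$, $P_1$ has a strategy from $s_{\rm init}$ all of whose outcomes are in $DFW(L)$ (hence in $BW$);
- if $M$ does not halt, then $P_1$ has no winning strategy for $BW$ from $s_{\rm init}$.

Consequently no algorithm decides the bounded window problem, with $k$ in the input or with $k$ fixed to any value $\ge3$. The same holds for the direct bounded objective $\bigcap_tDBW_t$, and for the questions "does some $L$ exist such that $P_1$ wins $FW(L)$?" and the same with $DFW(L)$.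

We shall also determine the exact complexity (Theorem 3) and see that the problem becomes easy when $P_2$ has no states (Theorem 2).

## 3. Windows as counters truncated at zero

An objective that talks about all windows at once is awkward to follow along a play. One nonnegative integer per dimension is enough. For a path $\pi=s_0s_1\dots$ and a dimension $t$ put
$$c^t_0=0,\qquad c^t_{j+1}=\max\bigl(0,\;c^t_j-w_t(s_j,s_{j+1})\bigr). \tag{1}$$
Negative weights push the counter up, positive weights push it down, and it never goes below $0$. In the first example of Section 1, with two loops per round, the pairs $(c^r,c^a)$ are
$$(0,0),(0,1),(0,2),(1,1),(2,0),\;(2,0),(1,1),(0,2),(1,1),(2,0),\;(2,0),\dots$$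
The first two moves found $c^r=0$. They created two units in coordinate $a$ and took nothing from $r$. After that, two units travel back and forth.

**Lemma 1.** $\pi\in DFW_t(L)$ iff for every $j\ge0$ there is $j'\in\{j+1,\dots,j+L\}$ with $c^t_{j'}=0$. If this holds and $|w_t|\le W$ on all edges, then $c^t_j\le(L-1)W$ for all $j$. In particular, $c^t_j<L$ if $W=1$.

*Proof.* We drop the index $t$. First, by induction,
$$c_j=\max_{i\le j}\bigl(-\mathrm{TP}(\pi(i,j))\bigr). \tag{2}$$
This is clear for $j=0$. Passing from $j$ to $j+1$, each old term changes by $-w(s_j,s_{j+1})$, and the new index $i=j+1$ contributes the term $0$. This is exactly (1).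

($\Leftarrow$) Given $j$, take $j'$ as in the condition. By (2), $-\mathrm{TP}(\pi(j,j'))\le c_{j'}=0$, so the window opened at $j$ closes within $L$ steps.

($\Rightarrow$) Suppose $c_{j+1},\dots,c_{j+L}>0$ for some $j$. Let $z\le j$ be the last index $\le j$ with $c_z=0$; it exists since $c_0=0$. Then $c_m>0$ for all $m$ with $z<m\le j+L$, so no truncation takes place in these steps, and $\mathrm{TP}(\pi(z,m))=-c_m<0$ for all of them. Since $z+L\le j+L$, the window opened at $z$ does not close within $L$ steps. So $\pi\notin DFW_t(L)$.

For the bound, let $z\le j$ be the last zero at or before $j$. If $j-z\ge L$, then $c_{z+1},\dots,c_{z+L}$ would all be positive, against the condition. So $j-z\le L-1$, and each step adds at most $W$. $\square$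

## 4. The case without an opponent

The simplest case is $S_2=\emptyset$: we only ask whether some path from $s_{\rm init}$ is in $BW$.

**Theorem 2.** If $S_2=\emptyset$, then $P_1$ wins $BW$ from $s_{\rm init}$ iff some closed walk of positive length with total weight $\ge0$ in every dimension is reachable from $s_{\rm init}$. This is decidable in polynomial time, with $k$ in the input.

*Proof.* **From a closed walk to a winning path.** Reach the closed walk, of length $\ell$ say, and repeat it forever. A window opened at any point of it sees, after $\ell$ steps, the total weight of the walk, which is $\ge0$. So it closes within $\ell$ steps.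

**From a winning path to a closed walk.** Let $\pi(i,\infty)\in DFW(L)$. By Lemma 1 its counters, started at $0$ at position $i$, are bounded. Hence some pair (state, counter vector) occurs at two times $x<y$. From (1), $c^t_{j+1}\ge c^t_j-w_t(s_j,s_{j+1})$. Summing gives $c^t_y\ge c^t_x-\mathrm{TP}_t(\pi(x,y))$, and $c^t_x=c^t_y$ yields $\mathrm{TP}_t(\pi(x,y))\ge0$ for every $t$. The path from $x$ to $y$ is the closed walk we want.

**The algorithm** (in the style of Kosaraju and Sullivan, STOC 1988). A closed walk lies in one strongly connected component $H$ of the part of the graph reachable from $s_{\rm init}$. For each such $H$ consider the convex cone of circulations $f\ge0$ on $H$ (inflow equals outflow at each vertex) with $\sum_ef(e)w(e)\ge0$ in every dimension. For each edge $e$, linear programming tells whether some rational $f$ in the cone has $f(e)\ge1$. Let $U$ be the set of these edges. Since the cone is closed under scaling, $U$ is the set of all edges that are positive in some element of the cone. Summing one such $f$ for each $e\in U$ gives one rational $f$ in the cone with support exactly $U$.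

- If $U=\emptyset$, answer no for $H$: the edge multiplicities of a suitable closed walk would be a nonzero element of the cone.
- If $U$ is nonempty and connected, answer yes. A multiple of $f$ is an integer circulation with connected support; read as a multigraph it has equal in- and outdegrees, hence an Eulerian closed walk. Its total weight is $\ge0$ in every dimension.
- Otherwise recurse on each connected component of $U$.

The recursion is legitimate for two reasons. Each component is strongly connected: if $C$ is the set of vertices reachable from $v$ inside its component, no edge of $U$ leaves $C$, so by conservation no flow enters $C$, and $C$ is the whole component. And any suitable closed walk in $H$ has its multiplicity vector in the cone, so its edges all lie in $U$, and, a walk being connected, in one component of $U$.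

Each branching splits an edge set into at least two disjoint nonempty parts. So the recursion tree has at most $|E|$ leaves per component $H$, and at most $2|E|$ nodes, with at most $|E|$ linear programs at each. The time is polynomial. $\square$

In the other extreme case, $S_1=\emptyset$, the opponent chooses a path. It is outside $BW$ iff it is outside a single $BW_t$. So $P_2$ wins iff he can violate some $BW_t$. These are $k$ one-dimensional problems, decidable by the one-dimensional results quoted in Section 2.

## 5. Trying $L=1,2,3,\dots$

With two players, the natural plan is to try $L=1,2,3,\dots$ and to stop when $P_1$ wins $FW(L)$. Each single test is a finite problem.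

**Lemma 2.** Fix a game and $L\ge1$. The states from which $P_1$ wins $DFW(L)$, and those from which he wins $FW(L)$, are computable. When $P_1$ wins $DFW(L)$ from a state, he has a finite-memory strategy for it.

*Proof.* Let $W=\max|w_t(e)|$. Along a play, record for each $t$ the counter $c^t$ and the clock $d^t$, the number of steps since $c^t$ was last $0$ (initially $0$).

*$\pi\in DFW(L)$ iff all clocks stay $\le L-1$.* If a clock reaches $L$ and the last zero was at $z$, then $c^t_{z+1},\dots,c^t_{z+L}>0$. Conversely, if $c^t_{j+1},\dots,c^t_{j+L}>0$, then the clock at time $j+L$ is at least $L$. Now apply Lemma 1.

While all clocks are $\le L-1$, the counters are $\le(L-1)W$, so only finitely many records occur. When a clock reaches $L$, raise an alarm. Thus $DFW(L)$ is a safety game ("never an alarm") on a finite product graph. Such games are solvable with positional strategies, and a positional strategy on the product is a finite-memory strategy in the game.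

For $FW(L)$, let every alarm reset the record to zero and let the play go on. Then $\pi\in FW(L)$ iff there are finitely many alarms. If the last alarm is at position $i$ (put $i=0$ if there is none), then $\pi(i,\infty)\in DFW(L)$. Conversely, let $\pi(i,\infty)\in DFW(L)$ and suppose an alarm occurs at some position $\ge i$, the first one at $i'$. Then $\pi(i',\infty)\in DFW(L)$, and the record restarted at $i'$ raises no further alarm. So $FW(L)$ is a co-Büchi game on a finite graph, which is solvable. $\square$

The decidability of $FW(L)$ is also in Chatterjee, Doyen, Randour, Raskin, *Looking at mean-payoff and total-payoff through windows*.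

If some test succeeds, $P_1$ wins $BW$, since $FW(L)\subseteq BW$. The converse is true as well (Theorem 3 below). What the plan lacks is a moment to give up: we need a number $\beta(G)$, computable from the game, such that failure for $L=\beta(G)$ means failure for all $L$. This is where it breaks down for good. The $L$ that $P_1$ needs can encode the space used by a halting computation, and no computable $\beta$ exists. The rest of the talk builds games in which this happens.

## 6. Counter machines whose infinite runs are unbounded

A *two-counter machine* $M$ has counters $A,B$ and labels $1,\dots,h$. Each label carries one of the instructions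

- "$X:=X+1$; goto $\ell'$",
- "if $X=0$ goto $\ell'$ else $X:=X-1$; goto $\ell''$",
- "halt",

with $X\in\{A,B\}$. It starts at label $1$ with $A=B=0$. By Minsky (*Computation: Finite and Infinite Machines*, 1967), it is undecidable whether such a machine halts. We shall need machines with the property

> (U) if $M$ does not halt, then $A+B$ is unbounded along its run.

For instance, "1: $A:=A+1$; goto 1" has (U), but "1: if $A=0$ goto 1 else $A:=A-1$; goto 1" does not: it runs forever with $A=B=0$.

**Proposition 1.** There is a computable map $N\mapsto M_N$ from two-counter machines to two-counter machines with (U), such that $M_N$ halts iff $N$ halts. So halting is undecidable for machines with (U).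

*Proof.* Add to $N$ a third counter $C$, incremented before every instruction except halt. Halting is not affected, and if $N$ does not halt, then $C$ tends to infinity. Now apply Minsky's simulation of three counters by two. The values $(a,b,c)$ are represented by $A=2^a3^b5^c$, $B=0$. The first instruction is $A:=A+1$, which produces $1=2^03^05^0$.

*Increment of the counter with prime $p\in\{2,3,5\}$: multiply $A$ by $p$.* As long as $A>0$, subtract $1$ from $A$ and add $1$ to $B$ a total of $p$ times. When $A=0$, transfer $B$ back to $A$ unit by unit.

*Test and decrement of the counter with prime $p$.* Let $A=v\ge1$. Proceed in rounds. In each round subtract $1$ from $A$ a total of $p$ times, testing before each subtraction, and then add $1$ to $B$. Eventually a test finds $A=0$, after $\varrho\in\{0,\dots,p-1\}$ subtractions of the current round, and then $v=pB+\varrho$. The value $\varrho$ is known from the label. If $\varrho=0$, then $p$ divides $v$, the simulated counter is positive, and $B=v/p$. Transfer $B$ to $A$ and take the decrement branch. If $\varrho\ge1$, then the simulated counter is $0$. Restore $v$ by turning each unit of $B$ into $p$ units of $A$ and adding $\varrho$, and take the zero branch.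

Each instruction takes finitely many steps, so $M_N$ halts iff $N$ halts. If $N$ does not halt, then $A\ge5^c$ at the representation points, with $c\to\infty$. $\square$

## 7. A first simulation, and the error it does not see

Lemma 1 suggests simulating $M$ with two dimensions $a,b$: let $c_a,c_b$ hold the values of $A$ and $B$, an increment of $A$ being an edge with $w_a=-1$ and a decrement an edge with $w_a=+1$. $P_1$ runs the machine and chooses the branch at each test. If he takes the zero branch, $P_2$ may challenge, and the game then goes through states where $c_X$ is not lowered, so that a wrong claim "$X=0$" leaves a window open. When the machine halts, the counters are emptied and the simulation starts again. The hope is that a halting run can be repeated forever with bounded windows, while an infinite run makes the counters unbounded.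

It fails at the other branch. Consider the machine

> $M_1$. 1: if $A=0$ goto 2 else $A:=A-1$; goto 3. 2: $A:=A+1$; goto 2. 3: halt.

It does not halt, and it has (U). But $P_1$ can take the *decrement* branch at label $1$ although $A=0$. The edge has $w_a=+1$, the counter stays at $\max(0,0-1)=0$, and the machine "halts". Repeating this, $P_1$ keeps both counters at $0$ forever and every window closes in one step. A decrement of an empty counter leaves no trace, because the counters are truncated at zero.

The trace can be kept by a third dimension. Never let units appear or disappear in a simulation step; *move* them between $a$, $b$ and a reservoir $r$. A decrement becomes a move from $a$ to $r$, with $w_a=+1$ and $w_r=-1$. If $c_a=0$, then nothing leaves $a$, but $r$ still receives a unit, so the total $c_r+c_a+c_b$ goes up by one. This happened in the first two moves of Section 1. The total can never go down again, so it can go up only finitely often if the windows are to stay bounded.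

## 8. The game $G_M$

The dimensions are $r,a,b$, with counters $c_r,c_a,c_b$ as in (1), all $0$ at the start. There are three kinds of edges:

- *neutral*: all weights $0$;
- *create $r$*: $w_r=-1$, other weights $0$; this adds $1$ to $c_r$;
- *move $X\to Y$*: $w_X=+1$, $w_Y=-1$, other weight $0$; this adds $1$ to $c_Y$ and replaces $c_X$ by $\max(0,c_X-1)$.

Let $\Sigma=c_r+c_a+c_b$. Then
$$\text{$\Sigma$ never decreases; it increases exactly on create edges and on moves $X\to Y$ with $c_X=0$.} \tag{3}$$
Indeed, a neutral edge keeps $\Sigma$, a create edge adds $1$, and a move keeps $\Sigma$ if $c_X>0$ and adds $1$ if $c_X=0$.

The states and edges are as follows. Edges are neutral unless stated, and $X\in\{a,b\}$ also denotes the machine counter $A$, $B$ respectively.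

| state (owner) | edges |
|---|---|
| $s_{\rm init}$ ($P_1$) | self-loop *create $r$*; to $T_a$ |
| $T_a$ ($P_2$) | accept: to $T_b$; challenge: to $D_a$ |
| $T_b$ ($P_2$) | accept: to $I_1$; challenge: to $D_b$ |
| $I_\ell$, $\ell$ not halting ($P_2$) | continue: to $J_\ell$; restart: to $C_a$ |
| $I_\ell$, $\ell$ halting ($P_2$) | to $C_a$ |
| $J_\ell$, "$X:=X+1$; goto $\ell'$" ($P_1$) | *move $r\to X$* to $I_{\ell'}$ |
| $J_\ell$, "if $X=0$ goto $\ell'$ else $X:=X-1$; goto $\ell''$" ($P_1$) | *move $X\to r$* to $I_{\ell''}$; to $Z_\ell$ |
| $Z_\ell$ ($P_2$), for such $\ell$ | accept: to $I_{\ell'}$; challenge: to $D_X$ |
| $D_a$, $D_a'$ ($P_1$) | $D_a\to D_a'$ by *move $a\to r$*; $D_a\to Q_b$; $D_a'\to D_a$ by *create $r$* |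
| $D_b$, $D_b'$ ($P_1$) | $D_b\to D_b'$ by *move $b\to r$*; $D_b\to Q_a$; $D_b'\to D_b$ by *create $r$* |
| $C_a$ ($P_1$) | self-loop *move $a\to r$*; to $Q_b$ |
| $Q_b$ ($P_1$) | self-loop *move $r\to b$*; to $P_b$ |
| $P_b$ ($P_1$) | self-loop *move $b\to r$*; to $T_a$ |
| $Q_a$ ($P_1$) | self-loop *move $r\to a$*; to $P_a$ |
| $P_a$ ($P_1$) | self-loop *move $a\to r$*; to $T_a$ |

Every state has a successor, there are no parallel edges, all weights are in $\{-1,0,1\}$, and the game is computable from $M$.

The play is organized in *rounds* that begin in $T_a$. At $T_a$ and $T_b$, $P_2$ may complain that $c_a$ or $c_b$ is not $0$. From $I_1$ on, the machine is simulated: $P_2$ moves at $I_\ell$, and $P_1$ executes the instruction at $J_\ell$. The way back to $T_a$ after a halt or a restart is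
$$C_a\to Q_b\to P_b\to T_a .$$
Here $P_1$ can empty $a$ into $r$, then $r$ into $b$, then $b$ into $r$, so that each of the three counters has been $0$ at some time. After a challenge of $a$ the way back is $D_a\to Q_b\to P_b\to T_a$, where the moves in $Q_b,P_b$ do not touch $a$. After a challenge of $b$ it is $D_b\to Q_a\to P_a\to T_a$, where the moves do not touch $b$. In $D_X$, $P_1$ may also lower $c_X$, by way of $D_X'$, but each unit costs him a create edge and so raises $\Sigma$. Neither half of the proof will make use of this option for $P_1$; both would remain valid with $D_X'$ deleted.

**A round by hand.** Let $M$ be "1: $A:=A+1$; goto 2. 2: if $A=0$ goto 3 else $A:=A-1$; goto 3. 3: halt". $P_1$ creates one unit and goes to $T_a$ with $(c_r,c_a,c_b)=(1,0,0)$. If $P_2$ accepts and continues, and $P_1$ follows the machine, the round is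
$$T_a,\,T_b,\,I_1,\,J_1\ \text{with }(1,0,0);\quad I_2,\,J_2\ \text{with }(0,1,0);\quad I_3,\,C_a,\,Q_b\ \text{with }(1,0,0);$$
$$Q_b,\,P_b\ \text{with }(0,0,1);\quad P_b,\,T_a\ \text{with }(1,0,0).$$
These are $12$ edges, and each counter is $0$ at some time of the round.

**Why $P_2$ may restart.** Take $M_1$, but replace label 3 by "3: $A:=A+1$; goto 4" and add "4: if $A=0$ goto 3 else $A:=A-1$; goto 3". The true run is still $1,2,2,2,\dots$, so the machine does not halt and has (U). In the game without the restart edges, $P_1$ goes from $s_{\rm init}$ directly to $T_a$. If $P_2$ accepts at $T_a$ and $T_b$ (a challenge there is answered by taking neutral edges only, back to $T_a$), then $P_1$ makes one false decrement at $J_1$, which gives $(1,0,0)$ at $I_3$. From then on the play cycles through $I_3,J_3,I_4,J_4$ with counters alternating between $(1,0,0)$ and $(0,1,0)$. Each counter is $0$ at least once in four steps, and $P_2$ has no choice left. One error would have been enough for $P_1$ to win $BW$. The restart edges let $P_2$ throw the play out of a simulation in which $\Sigma$ has increased, so that $P_1$ has to err in every round.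

**Why (U) is needed.** For "1: if $A=0$ goto 1 else $A:=A-1$; goto 1", which never halts, $P_1$ wins: he goes from $s_{\rm init}$ directly to $T_a$, always takes the edge to $Z_1$ at $J_1$, and leaves all other states of his by the neutral edge that exits them. All edges are then neutral, and every window closes in one step.

## 9. A halting machine lets $P_1$ win

Let $M$ halt after $T$ steps and let $n\ge1$ bound $A+B$ along its run. $P_1$ takes the loop at $s_{\rm init}$ exactly $n$ times, goes to $T_a$, and then plays *honestly*:

- at a test state $J_\ell$: the move edge if $c_X>0$, otherwise the edge to $Z_\ell$;
- at $C_a,Q_b,P_b,Q_a,P_a$: the self-loop until its source counter is $0$, then the exit;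
- at $D_a,D_b$: exit immediately, to $Q_b$ or $Q_a$.

**Step 1. The invariant.** This step shows that honest play reproduces the run of $M$ with $\Sigma=n$ throughout. We claim:

- at $T_a$ and $T_b$, $(c_r,c_a,c_b)=(n,0,0)$;
- at $I_\ell$, $(\ell,c_a,c_b)$ is the current configuration of the run of $M$ from $(1,0,0)$ (restarted at each passage from $T_b$ to $I_1$), and $c_r=n-c_a-c_b$;
- $Z_\ell$ testing $X$, and $D_X$, are entered only with $c_X=0$ and $\Sigma=n$.

At the first visit to $T_a$ the counters are $(n,0,0)$. The edges $T_a\to T_b\to I_1$ are neutral. In the simulation, an increment finds $c_r\ge1$, because $A+B\le n$ holds after the increment, so $c_a+c_b\le n-1$ before it. At a test, $P_1$ decrements only a positive counter and goes to $Z_\ell$ only if $c_X=0$. So the correct instruction is carried out with $\Sigma$ unchanged, and a challenge, whether at $T_X$ or at $Z_\ell$, leads to $D_X$ with $c_X=0$.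

It remains to follow the three ways back to $T_a$.

- *From $C_a$.* On leaving $C_a$, $c_a=0$. On leaving $Q_b$, $c_r=0$, so $c_b=n$. On leaving $P_b$, $c_b=0$, so $c_r=n$.
- *From $D_a$.* Here $c_a=0$ already, and the same chain $Q_b,P_b$ ends with $(n,0,0)$.
- *From $D_b$.* Here $c_b=0$. On leaving $Q_a$, $c_r=0$, so $c_a=n$. On leaving $P_a$, $c_a=0$, so $c_r=n$.

Honest play never uses a move with empty source, nor a create edge after $s_{\rm init}$, so $\Sigma=n$ throughout.

**Step 2. The length of a round.** This step bounds the time between visits to $T_a$, whatever $P_2$ does. The first visit is at time $n+1$. A round consists of at most $2$ edges to $I_1$, at most $T$ simulated instructions of at most $3$ edges each, at most one edge to $C_a$, and at most three loop states with at most $n$ loops and one exit each. That is at most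
$$N=2+3T+1+3(n+1)=3T+3n+6$$
edges. A challenge gives no more: at $Z_\ell$ the edge to $D_X$ is the third edge of an instruction, and then come one edge out of $D_X$ and at most $2(n+1)$ further edges; at $T_a$ or $T_b$ the round is shorter still. So $T_a$ is visited infinitely often, with gaps at most $N$.

**Step 3. All windows close.** At each visit to $T_a$ we have $c_a=c_b=0$. Between two consecutive visits the play leaves $Q_b$ or $Q_a$, where $c_r=0$. Let $j\ge0$. The first visit to $T_a$ at a time $\ge j$ occurs by time $j+n+1+N$, and the next one at most $N$ steps later. In between, strictly after $j$, $c_r$ is $0$; and at the second of these visits $c_a=c_b=0$. By Lemma 1 every outcome is in $DFW(L)$ with $L=n+1+2N$, and $DFW(L)\subseteq BW$. $\square$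

## 10. A non-halting machine: $P_2$ against direct windows

We first let $P_2$ play against the direct objective, with counters that start at zero wherever the play starts.

**Proposition 2.** Let $M$ have (U) and not halt. From every state $s$ of $G_M$, $P_2$ has a strategy $\rho_s$ such that no play from $s$ consistent with $\rho_s$ lies in $\bigcup_LDFW(L)$.

*The strategy $\rho_s$.* $P_2$ computes the counters, starting with $(0,0,0)$ at $s$, and plays as follows:

- at $T_X$, and at $Z_\ell$ testing $X$: challenge iff $c_X>0$;
- at $I_\ell$, $\ell$ not halting: restart iff $T_a$ has not been visited since $s$, or $\Sigma$ has increased since the last visit to $T_a$.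

*Proof.* Suppose a play $\pi$ consistent with $\rho_s$ is in $DFW(L)$.

**Step 1. $\Sigma$ becomes constant.** This step turns bounded windows into "no more errors". By Lemma 1, each counter is always $<L$ and is $0$ infinitely often. So $\Sigma$ is bounded, and by (3) it is nondecreasing. Hence it is constant from some time $\tau_0$ on. By (3) again, from $\tau_0$ on
$$\text{no create edge is taken and no move is taken with empty source.} \tag{4}$$
Two consequences hold from $\tau_0$ on.

(i) $D_X'$ is not visited, since its only edge is a create edge. So $D_X$ is left immediately by its neutral edge. Likewise $s_{\rm init}$, if visited, is left immediately to $T_a$.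

(ii) Each stay in $C_a,Q_b,P_b,Q_a,P_a$ is finite, since each loop lowers a nonempty source counter by $1$. So from any of these states, and by (i) from $D_a$ and $D_b$, the play reaches $T_a$.

**Step 2. There is a time $\tau_1$ at which $T_a$ is visited and from which $\Sigma$ is constant.** This step finds a clean beginning of a round. Look at the state at time $\tau_0$. If it is $T_a$, we are done. By (i) it is not a $D_X'$. If it is $s_{\rm init}$, $D_X$, or one of the states in (ii), then $T_a$ is reached later. Otherwise it is $T_b$ or an $I$-, $J$- or $Z$-state, and within a few steps the play is in a $D_X$, where (ii) applies, or in some $I_\ell$. If $\ell$ is halting, or if $P_2$ restarts, the play goes to $C_a$ and (ii) applies.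

In the remaining case the play is, at some time $\tau\ge\tau_0$, in $I_\ell$ with $\ell$ not halting, and $P_2$ does not restart. By the definition of $\rho_s$, $T_a$ has been visited before $\tau$, and $\Sigma$ has not increased since the last visit. From $\tau\ge\tau_0$ on it does not increase either. So $\Sigma$ is constant from that last visit on, and we take its time as $\tau_1$. It may lie before $\tau_0$. This does no harm: (4), (i) and (ii) were derived only from the fact that $\Sigma$ is constant, so they hold from $\tau_1$ on.

From $\tau_1$ on, $P_2$ never restarts, because $T_a$ has been visited and $\Sigma$ does not increase.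

**Step 3. No challenge occurs after $\tau_1$.** This step shows that a challenge, once justified, is repeated forever and keeps a window open.

Suppose $a$ is challenged, at $T_a$ or at some $Z_\ell$. Then $c_a>0$. By (i) and (ii) the play goes $D_a\to Q_b\to P_b\to T_a$, with loops only in $Q_b$ and $P_b$, and none of the edges used changes $c_a$. So $c_a>0$ at $T_a$, and $P_2$ challenges again. Repeating the argument, $c_a>0$ forever, which contradicts that $c_a$ is $0$ infinitely often. So $a$ is never challenged after $\tau_1$.

Suppose $b$ is challenged, so $c_b>0$. The play goes $D_b\to Q_a\to P_a\to T_a$ without changing $c_b$. At $T_a$ there is no challenge, as just shown, so the play goes on to $T_b$ with $c_b>0$, where $b$ is challenged again. Repeating, $c_b>0$ forever, a contradiction.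

**Step 4. The play follows $M$.** This step forces the true run and uses (U). From $\tau_1$ the play goes $T_a\to T_b\to I_1$. Both states accepted, so $c_a=0$ and $c_b=0$ there, and the edges are neutral; hence $c_a=c_b=0$ at $I_1$. From then on there is no restart and no challenge. By induction, whenever the play is at $I_\ell$, $(\ell,c_a,c_b)$ is the current configuration of the run of $M$ from $(1,0,0)$:

- an increment adds exactly $1$ to $c_X$ and leaves the other machine counter unchanged;
- the decrement branch is taken, by (4), only with $c_X>0$, and subtracts exactly $1$;
- the zero branch passes through $Z_\ell$, where $P_2$ accepts, so $c_X=0$.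

As $M$ does not halt, no halting label is reached, and the play follows the whole infinite run. By (U), $c_a+c_b$ is unbounded. But $c_a,c_b<L$, a contradiction. $\square$

## 11. Windows that the objective has forgiven

Proposition 2 is about $DFW(L)$. It is tempting to let $P_2$ use $\rho_{s_{\rm init}}$ against $BW$. This does not work. Let $M$ be "1: $A:=A+1$; goto 1". $P_1$ goes from $s_{\rm init}$ directly to $T_a$; $P_2$ accepts at $T_a$ and $T_b$ and continues at $I_1$. The move $r\to a$ at $J_1$ finds $c_r=0$ and gives $(0,1,0)$. Back at $I_1$, $\Sigma$ has increased, so $P_2$ restarts. Now $P_1$ leaves $C_a,Q_b,P_b$ at once. At $T_a$ we have $c_a=1$, and $P_2$ challenges. $P_1$ leaves $D_a$, $Q_b$, $P_b$ at once, $P_2$ challenges again, and so on. From $C_a$ on, all weights of this play are $0$, so it is in $FW(1)\subseteq BW$.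

The open window behind $c_a=1$ belongs to a prefix that $BW$ allows $P_1$ to discard, and $P_2$ complains about it forever. $P_2$ should forget the past at some moment and start the counters afresh. The next lemma finds the moment.

**Lemma 3.** In any game, let $\sigma$ be a winning strategy of $P_1$ for $BW$ from a state $s_0$. Then there are a history $h=s_0\dots s_m$ consistent with $\sigma$ and an $L$ such that every play $\pi$ consistent with $\sigma$ and extending $h$ satisfies $\pi(m,\infty)\in DFW(L)$.

*Proof.* Suppose there are no such $h$ and $L$. We build a play consistent with $\sigma$ that violates $BW$, by defeating $L=1,2,3,\dots$ one after the other, each time later in the play. Let $h_0=s_0$. Let $h_{L-1}$ be a history consistent with $\sigma$, with last index $m_{L-1}$. By assumption there is a play consistent with $\sigma$ and extending $h_{L-1}$ whose suffix from $m_{L-1}$ is not in $DFW(L)$. So at some position $j\ge m_{L-1}$, in some dimension, the window opened at $j$ is not closed within $L$ steps. Let $h_L$ be the prefix of that play up to index $j+L$. It contains the evidence, and $m_L=j+L>m_{L-1}$.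

The histories $h_0,h_1,\dots$ extend each other, and their limit $\pi$ is consistent with $\sigma$, because every finite prefix is. Given $i$ and $L_0$, choose $L\ge L_0$ with $m_{L-1}\ge i$. At some position $\ge i$ a window of $\pi$ is not closed within $L\ge L_0$ steps, so $\pi(i,\infty)\notin DFW(L_0)$. As $i,L_0$ were arbitrary, $\pi\notin BW$, a contradiction. $\square$

*Proof of Theorem 1.* The class consists of the machines $M_N$ of Proposition 1. They have (U), and their halting problem is undecidable. If $M$ halts, Section 9 gives the first item.

Let $M$ not halt, and suppose $\sigma$ is winning for $BW$ from $s_{\rm init}$. Take $h=s_0\dots s_m$ and $L$ from Lemma 3. Let $\pi$ be the play that extends $h$ and in which, from index $m$ on, $P_1$ follows $\sigma$ (with the full history) and $P_2$ follows $\rho_{s_m}$ (with counters started at $0$ at index $m$). It is consistent with $\sigma$, so $\pi(m,\infty)\in DFW(L)$. But $\pi(m,\infty)$ is a play from $s_m$ consistent with $\rho_{s_m}$, so Proposition 2 says $\pi(m,\infty)\notin DFW(L)$. This contradiction proves the second item.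

So $P_1$ wins $BW$ in $G_M$ iff $M$ halts, and no algorithm decides the bounded window problem for $k=3$, nor with $k$ in the input. For fixed $k>3$, add dimensions with all weights $0$, where every window closes in one step.

For the other objectives the same dichotomy holds. If $M$ halts, then $P_1$ wins $DFW(L)$ for some $L$, and $DFW(L)$ is contained in $\bigcap_tDBW_t$ and in $FW(L)$. If $M$ does not halt, then $P_1$ wins none of $\bigcap_tDBW_t$, $FW(L)$, $DFW(L)$, for any $L$, since they are all contained in $BW$. $\blacksquare$

## 12. The exact complexity, and no computable window length

We return to the plan of Section 5 and show that it is correct as a semi-algorithm.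

**Theorem 3.** In every multi-dimensional game:

1. $P_1$ wins $BW$ from $s$ iff there is $L$ such that $P_1$ wins $FW(L)$ from $s$. In that case $P_1$ has a finite-memory winning strategy.
2. The bounded window problem is recursively enumerable, and is $\Sigma^0_1$-complete for every fixed $k\ge3$, even with weights in $\{-1,0,1\}$.
3. No computable function $\beta$ satisfies "if $P_1$ wins $BW$ in $G$ then $P_1$ wins $FW(\beta(G))$", even for $k=3$ and weights in $\{-1,0,1\}$.

We use attractors. In a game, the $P_1$-attractor of a set $Z$ is the least set $X\supseteq Z$ that contains every $P_1$-state with some successor in $X$ and every $P_2$-state with all successors in $X$. From $X$, $P_1$ can force a visit to $Z$ in at most $|S|$ steps, with a positional strategy.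

*Proof of part 1.* If $P_1$ wins $FW(L)$ for some $L$, he wins $BW$, since $FW(L)\subseteq BW$. For the converse we peel off the states from which $P_1$ can win.

**Step 1. The peeling.** This step defines a decreasing sequence of subgames. For a subgame $G'$ let $Z(G')$ be the set of states from which $P_1$ wins $DFW(L)$ in $G'$ for some $L$. Let $S^0=S$. As long as $S^i\ne\emptyset$ and $Z_i:=Z(G|_{S^i})\ne\emptyset$, let $X_i$ be the $P_1$-attractor of $Z_i$ in $G|_{S^i}$ and $S^{i+1}=S^i\setminus X_i$. Let $S^m$ be the last set.

We must check that each nonempty $S^i$ induces a game. By induction, all successors of $P_1$-states of $S^i$ lie in $S^i$, and every $P_2$-state of $S^i$ has a successor in $S^i$. This is clear for $i=0$. A $P_1$-state of $S^i\setminus X_i$ has all its successors in $S^i$, and none in $X_i$, as otherwise it would be in the attractor. A $P_2$-state of $S^i\setminus X_i$ has successors in $S^i$, not all of them in $X_i$. So $P_1$ cannot leave $S^i$, and $P_2$ can stay in it.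

Let $L^*$ be the maximum of the finitely many bounds $L$ needed for the states of the sets $Z_i$ (let $L^*=1$ if there are none).

**Step 2. From $S\setminus S^m$, $P_1$ wins $FW(L^*)$ with finite memory.** In mode $i$, entered at a state of $X_i$, $P_1$ first forces a visit to $Z_i$ inside $G|_{S^i}$, and from there plays a finite-memory strategy that wins $DFW(L^*)$ in $G|_{S^i}$ (Lemma 2). Only $P_2$ can make the play leave $S^i$. If he does, the play is in some $X_{i'}$ with $i'<i$, and $P_1$ switches to mode $i'$. There are finitely many switches. In the last mode the play stays in $S^i$, reaches $Z_i$, and from then on its suffix is in $DFW(L^*)$. The memory consists of the mode, its phase, and the memory of finitely many finite-memory strategies.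

**Step 3. From $S^m$, $P_1$ does not win $BW$.** Let $S^m\ne\emptyset$; then $Z(G|_{S^m})=\emptyset$. A strategy that wins $BW$ in $G$ from a state of $S^m$ also wins in $G|_{S^m}$, since $P_1$ cannot leave $S^m$ and the plays in which $P_2$ stays there are among the consistent plays. Apply Lemma 3 in $G|_{S^m}$: after some history ending in a state $s\in S^m$, all continuations are in $DFW(L)$ from $s$ on. So the strategy, continued after this history, wins $DFW(L)$ from $s$ in $G|_{S^m}$, and $s\in Z(G|_{S^m})=\emptyset$, a contradiction.

Thus, if $P_1$ wins $BW$ from $s$, then $s\in S\setminus S^m$, and by Step 2 he wins $FW(L^*)$ from $s$ with finite memory. $\square$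

The argument does not compute $L^*$: the sets $Z_i$ are defined by "for some $L$".

*Proof of part 2.* By part 1, the loop over $L=1,2,3,\dots$ that decides $FW(L)$ by Lemma 2 stops exactly on the yes-instances. So the problem is recursively enumerable. For hardness, $N\mapsto M_N\mapsto G_{M_N}$ is a many-one reduction from the halting problem of two-counter machines, which is $\Sigma^0_1$-hard, to the problem with $k=3$ and weights in $\{-1,0,1\}$. Zero-weight dimensions give every $k\ge3$. $\square$

*Proof of part 3.* With such a $\beta$, $P_1$ would win $BW$ in $G$ iff he wins $FW(\beta(G))$, the converse direction being $FW(L)\subseteq BW$. Lemma 2 decides the latter, so $BW$ would be decidable for $k=3$ with weights in $\{-1,0,1\}$, against Theorem 1. $\square$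

Sorted by dimension, the picture is as follows. For $k=1$ the problem is decidable, by the one-dimensional results quoted in Section 2. For every fixed $k\ge3$, and for $k$ in the input, it is undecidable and $\Sigma^0_1$-complete. The proof uses three dimensions, one for each machine counter and one for the reservoir, and it does not settle fixed $k=2$; this does not affect the question as posed, where $k$ is part of the input.
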